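\title{Farthest Points on Convex Surfaces Joined by Five Segments}

\begin{abstract}
Are the two farthest points of a typical convex surface joined by precisely three shortest paths? We show that the answer is no: there is a nonempty open set of convex surfaces on which every pair of farthest points is joined by at least five shortest paths. The surfaces are perturbations of a long polytope spanned by two triangles, and the number five comes from counting the positive entries of a $3\times3$ matrix with prescribed row and column sums. We also show that five cannot be improved for this open set: outside an explicit closed set $\mathcal D$ of surfaces, whose complement is nonempty and meets our open set, most convex surfaces have a single pair of farthest points, and it is joined by exactly five shortest paths.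
\end{abstract}

\section{The question and the answer}

A \emph{convex surface} is the boundary $S\subset\mathbb R^3$ of a compact convex set with nonempty interior. It carries its intrinsic metric $d$: the distance of two points is the infimum of the lengths of curves on $S$ joining them. A \emph{segment} is a shortest path on $S$, that is, a curve on $S$ whose length equals the distance of its endpoints. A \emph{farthest pair} is a pair $\{x,y\}$ with $d(x,y)=D$, where $D$ is the intrinsic diameter of $S$.

The space $\mathcal S$ of all convex surfaces, with the Pompeiu--Hausdorff metric, is a Baire space. One says that \emph{most} convex surfaces have a property if those which do not have it form a set of first Baire category. Problem~3 of \cite{three} asks: \emph{is it true, for most convex surfaces $S\in\mathcal S$, that (the) two farthest points of $S$ are joined by precisely $3$ segments?} The word in parentheses leaves open whether a typical surface has only one farthest pair. We read the question as asking whether, for most $S$, every farthest pair is joined by exactly three segments; the answer below is the same under any other reading.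

\subsection*{Which number should one expect?}
Suppose that $S$ is flat or smooth near $x$ and $y$. For a segment $\gamma$ from $x$ to $y$ let $u_\gamma$ and $v_\gamma$ be its unit directions at $x$ and at $y$, \emph{both pointing into} $\gamma$. If $x$ moves by a small vector $a$ and $y$ by a small vector $b$, the length of $\gamma$ changes, to first order, by
\[
-\langle u_\gamma,a\rangle-\langle v_\gamma,b\rangle ,
\]
and, to first order, the distance is the minimum of the lengths obtained in this way.

Fix $x$ and let $y$ be a farthest point from $x$. No $b$ may lengthen all segments to first order, so $0$ lies in the convex hull of the vectors $v_\gamma$ in the plane $T_y$. Two unit vectors balance only if they are opposite; three is the first number for which no coincidence is needed. This makes three a natural guess.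

For a farthest pair, however, \emph{both} ends are free. Now $0$ has to lie in the convex hull of the vectors $(u_\gamma,v_\gamma)$ in the four-dimensional space $T_x\times T_y$, and vectors in general position in $\mathbb R^4$ can do this only if there are at least five of them. So one should rather guess five. The guess is not a proof, since the vectors may be in special position: if two segments make the angle $\pi$ both at $x$ and at $y$, then $(u_2,v_2)=-(u_1,v_1)$, and two segments are enough. What has to be found is an open set of surfaces on which special positions cannot occur.

\subsection*{Results}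

\begin{theorem}\label{thm:main}
There is a nonempty open set $\mathcal U\subset\mathcal S$ such that for every $S\in\mathcal U$ every pair of farthest points of $S$ is joined by at least five segments.
\end{theorem}

\begin{corollary}\label{cor:answer}
The set of surfaces $S\in\mathcal S$ having a farthest pair that is not joined by exactly three segments is not of first Baire category. So the answer to the question is no.
\end{corollary}

\begin{proof}
The set contains $\mathcal U$, and a nonempty open subset of a Baire space is not of first category. On $\mathcal U$ \emph{no} farthest pair is joined by exactly three segments, so the reading of ``(the)'' does not matter.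
\end{proof}

The second result says that five is the right number away from the special position just described. Let $\mathcal D_0$ be the set of all $S\in\mathcal S$ that have a farthest pair $x,y$ joined by two segments which make the angle $\pi$ both at $x$ and at $y$, and let $\mathcal D$ be the closure of $\mathcal D_0$ in $\mathcal S$.

\begin{theorem}\label{thm:five}
$\mathcal S\setminus\mathcal D$ is open and nonempty. For most $S\in\mathcal S\setminus\mathcal D$ there is exactly one pair of farthest points, and it is joined by exactly five segments. Moreover $\mathcal U\cap(\mathcal S\setminus\mathcal D)\neq\emptyset$, where $\mathcal U$ is the set constructed in the proof of Theorem~\ref{thm:main}.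
\end{theorem}

In particular, five cannot be replaced by a larger number for this set $\mathcal U$: it contains surfaces whose only farthest pair is joined by exactly five segments. The typical number of segments in the interior of $\mathcal D$, and whether this interior is empty, is not determined here; the question above does not depend on it.

Sections \ref{sec:tools}--\ref{sec:proof1} prove Theorem~\ref{thm:main} and are independent of the rest. The idea is explained by hand in Section~\ref{sec:model}. Sections \ref{sec:D}--\ref{sec:category} prove Theorem~\ref{thm:five}; a plan is given in Section~\ref{sec:D}.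

\section{Tools}\label{sec:tools}

\subsection{Flat points}
Let $B(x,r)$ denote the open ball of radius $r$ about $x$ for the metric $d$. A point $x\in S$ is \emph{flat} if for some $r>0$ the ball $B(x,r)$, with the metric $d$, is isometric to a Euclidean disc of radius $r$. For a flat point, $T_x$ is a Euclidean plane, and $x+a$ denotes the point of this disc with position vector $a\in T_x$.

An interior point $x$ of a planar face is flat. Indeed, on a face $d$ is the Euclidean distance, because chords of the face lie in $S$; and if the face contains the disc of radius $r$ about $x$, a path from $x$ of length less than $r$ cannot leave this disc, so $B(x,r)$ is this disc. More generally, if a neighborhood of $x$ unfolds onto a plane disc of radius $3r$ about the image of $x$, then $x$ is flat: two points of the concentric disc of radius $r$ are less than $2r$ apart, and a path between them that leaves the large disc is longer than $4r$. In particular all points of a polyhedral surface other than the vertices are flat.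

For a segment $\gamma$ joining flat points $x,y$ we write
\[
\mathbf w_\gamma=(u_\gamma,v_\gamma)\in T_x\times T_y\cong\mathbb R^4 ,
\]
where, as above, $u_\gamma$ and $v_\gamma$ both point into $\gamma$. For $\mathbf a=(a,b)\in T_x\times T_y$ we have $\langle\mathbf w_\gamma,\mathbf a\rangle=\langle u_\gamma,a\rangle+\langle v_\gamma,b\rangle$. The same notation is used for segments of Riemannian metrics.

\subsection{Nonnegative curvature}
By a theorem of Alexandrov, a convex surface has curvature $\ge0$ in Alexandrov's sense. We use three standard consequences; see \cite{BBI}.
\begin{itemize}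
\item[(A)] If $c:[0,1]\to S$ is a segment of length $L$ parametrized with constant speed and $z\in S$, then $\tau\mapsto d(c(\tau),z)^2-L^2\tau^2$ is concave.
\item[(B)] The angle between two segments with a common initial point exists, and it is at least the corresponding angle of the Euclidean triangle with the same side lengths (the \emph{comparison angle}).
\item[(C)] For three segments starting at one point, the sum of the three pairwise angles is at most $2\pi$.
\end{itemize}

\subsection{Convergence}
Write $d_k$ for the intrinsic metric of $S_k$ and $d$ for that of $S$.

\begin{lemma}\label{lem:conv}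
Let $S_k\to S$ in $\mathcal S$.
\begin{itemize}
\item[(a)] If $p_k,q_k\in S_k$, $p_k\to p$, $q_k\to q$, then $d_k(p_k,q_k)\to d(p,q)$.
\item[(b)] Segments of $S_k$, parametrized on $[0,1]$ with constant speed, subconverge uniformly to segments of $S$.
\item[(c)] The diameters converge, and farthest pairs of $S_k$ subconverge to farthest pairs of $S$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $S_k=\partial K_k$, $S=\partial K$ with $0\in\operatorname{int}K$. Then $(1-\varepsilon_k)K\subset K_k\subset(1+\varepsilon_k)K$ with $\varepsilon_k\to0$. The nearest-point projection onto a convex body does not increase lengths, and it maps curves outside the interior of the body to curves on its boundary.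

Projecting $S_k$ to $(1-\varepsilon_k)S$ moves points by $o(1)$. Hence $d_k(p_k,q_k)\ge(1-\varepsilon_k)\,d(p_k',q_k')$ with points $p_k'\to p$, $q_k'\to q$ of $S$. Conversely, outer normal rays of $K_k$ at $p_k$ and $q_k$ hit $(1+\varepsilon_k)S$ in points whose projections to $K_k$ are $p_k$ and $q_k$; these points are at distance $o(1)$ from $p_k,q_k$, since every point of $(1+\varepsilon_k)K$ has distance $o(1)$ from $(1-\varepsilon_k)K\subset K_k$. Hence $d_k(p_k,q_k)\le(1+\varepsilon_k)\,d(p_k'',q_k'')$ with $p_k''\to p$, $q_k''\to q$ in $S$. Finally $d$ is continuous on $S$, because central projection from an interior point makes $S$ locally bi-Lipschitz to a sphere.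

(b) The parametrizations are uniformly Lipschitz, so by Arzel\`a--Ascoli they subconverge uniformly to some $c:[0,1]\to S$, and by (a) $d(c(s),c(t))=|s-t|\,d(c(0),c(1))$.

(c) Every point of $S$ is a limit of points of $S_k$, and points of $S_k$ subconverge to points of $S$. Now use (a).
\end{proof}

\subsection{The balance lemma}
The first-order condition from the introduction holds for a farthest pair with flat points. We need it also in the limit of a sequence of surfaces $S_k$ that need be neither flat nor smooth near the points in question. There the first variation formula is replaced by the concavity in (A), which gives an inequality in the right direction.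

\begin{lemma}[Balance lemma]\label{lem:balance}
Let $S_k\to S$ in $\mathcal S$, and let $(x_k,y_k)$ be farthest pairs of $S_k$ with $x_k\to x$, $y_k\to y$, where $x,y$ are flat points of $S$. Let $\Gamma$ be the set of all limits of subsequences of sequences $(\sigma_k)$, where $\sigma_k$ is a segment of $S_k$ from $x_k$ to $y_k$. Then
\[
0\in\operatorname{conv}\{\mathbf w_\gamma:\gamma\in\Gamma\}\subset\mathbb R^4 .
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:conv}, $\Gamma$ consists of segments joining the farthest pair $x,y$ of $S$. Choose $\rho<D/8$, where $D$ is the diameter of $S$, such that the $3\rho$-balls about $x$ and $y$ are Euclidean discs. $\Gamma$ is compact, and $\gamma\mapsto\mathbf w_\gamma$ is continuous, since $x+\rho u_\gamma$ is the point of $\gamma$ at distance $\rho$ from $x$, and similarly at $y$.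

If the claim fails, strict separation of $0$ from a compact convex set gives $(a,b)$ with $|a|,|b|\le\rho$ and
\begin{equation}\label{eq:sep}
-\langle u_\gamma,a\rangle-\langle v_\gamma,b\rangle>0\qquad\text{for all }\gamma\in\Gamma .
\end{equation}
Put $A=x+a$, $B=y+b$ and choose $A_k,B_k\in S_k$ with $A_k\to A$, $B_k\to B$. Let $c_k,e_k:[0,1]\to S_k$ be constant-speed segments from $x_k$ to $A_k$ and from $y_k$ to $B_k$ (possibly constant). We move the ends of the pair along $c_k$ and $e_k$ and compare distances.

Fix a large $k$. For small $\tau>0$ let $\sigma$ be a segment from $c_k(\tau)$ to $e_k(\tau)$, and let $z,z^*\in\sigma$ be the points at distance $\rho$ from its first and its last point. By (A), the function $\phi(s)=d_k(c_k(s),z)^2-d_k(x_k,A_k)^2s^2$ satisfies $\phi(\tau)-\phi(0)\ge\tau(\phi(1)-\phi(0))$. Since $d_k(c_k(\tau),z)=\rho$, this gives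
\[
\rho^2-d_k(x_k,z)^2\ge\tau E,\qquad E=d_k(A_k,z)^2-d_k(x_k,z)^2-d_k(x_k,A_k)^2 ,
\]
and hence $d_k(x_k,z)\le\sqrt{\rho^2-\tau E}\le\rho-\tau E/(2\rho)$. In the same way $d_k(y_k,z^*)\le\rho-\tau E^*/(2\rho)$ with $E^*=d_k(B_k,z^*)^2-d_k(y_k,z^*)^2-d_k(y_k,B_k)^2$. As $d_k(z,z^*)=d_k(c_k(\tau),e_k(\tau))-2\rho$, the triangle inequality yields
\[
d_k(x_k,y_k)\le d_k(x_k,z)+d_k(z,z^*)+d_k(z^*,y_k)\le d_k(c_k(\tau),e_k(\tau))-\frac{\tau}{2\rho}(E+E^*) .
\]
Since $(x_k,y_k)$ is a farthest pair, $E+E^*\le0$.

Let $\tau\to0$. The segments $\sigma$ subconverge to a segment $\sigma_k$ from $x_k$ to $y_k$, and $E+E^*\le0$ holds with $z,z^*$ the points of $\sigma_k$ at distance $\rho$ from $x_k,y_k$. Now let $k\to\infty$ along a subsequence with $\sigma_k\to\gamma\in\Gamma$. Then $z\to x+\rho u_\gamma$, and by Lemma~\ref{lem:conv}, computing in the Euclidean disc about $x$,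
\[
E\to|a-\rho u_\gamma|^2-\rho^2-|a|^2=-2\rho\langle u_\gamma,a\rangle ,
\]
and likewise $E^*\to-2\rho\langle v_\gamma,b\rangle$. So $-\langle u_\gamma,a\rangle-\langle v_\gamma,b\rangle\le0$, contrary to \eqref{eq:sep}.
\end{proof}

For a constant sequence $S_k=S$ the lemma says: if $x,y$ is a farthest pair of flat points, then $0$ is a convex combination of vectors $\mathbf w_\gamma$ of segments $\gamma$ from $x$ to $y$.

\section{The idea: two triangles and a long tube}\label{sec:model}

We look for a surface on which the direction of a segment at $x$ and its direction at $y$ are each nearly confined to three values, and on which these values can be combined freely. A long thin tube with triangular ends does this.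

Let $T_0,T_1\subset\mathbb R^2$ be triangles with incenter $0$, where $T_0$ is equilateral and $T_1$ has sides in the ratio $5:5:6$. Let $r_0,r_1$ be their inradii, $n_1,n_2,n_3$ and $m_1,m_2,m_3$ the outward unit normals of their sides, and
\[
p=\left(\tfrac13,\tfrac13,\tfrac13\right),\qquad q=\left(\tfrac5{16},\tfrac5{16},\tfrac38\right)
\]
the side lengths divided by the perimeters, in the same order. The side vectors of a triangle sum to zero; rotating them by a right angle gives
\begin{equation}\label{eq:relations}
\sum_i p_in_i=0,\qquad \sum_jq_jm_j=0 ,
\end{equation}
and, since the normals span $\mathbb R^2$, these are the only linear relations among the $n_i$ and among the $m_j$ up to scaling. For $h>0$ let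
\[
S_h=\partial\operatorname{conv}\bigl(T_0\times\{h\}\ \cup\ T_1\times\{0\}\bigr).
\]

Let $h$ be large, and let $x=(\xi,h)$ and $y=(\eta,0)$ be interior points of the top and bottom faces. A segment from $x$ to $y$ leaves the top through some side $i$ of $T_0$, runs down the lateral surface, and enters the bottom through some side $j$ of $T_1$. To move from any point of the rim of the top to any point of the rim of the bottom costs between $h$ and $\sqrt{h^2+C^2}=h+O(1/h)$: \emph{turning around the tube is almost free}. So $i$ and $j$ are independent of each other, and a shortest path of type $(i,j)$ has length about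
\begin{equation}\label{eq:model}
h+(r_0-\langle\xi,n_i\rangle)+(r_1-\langle\eta,m_j\rangle),
\end{equation}
with directions close to $n_i$ at $x$ and to $m_j$ at $y$. The minimum over all nine types is about $h+r_0+r_1$ at $\xi=\eta=0$. By \eqref{eq:relations} it is smaller elsewhere, so farthest pairs should lie near the two incenters.

Which types can occur? Suppose the balance condition $0\in\operatorname{conv}\{\mathbf w_\gamma\}$ holds with $\mathbf w_\gamma=(n_i,m_j)$ exactly, and let $\pi_{ij}\ge0$ be the weight of type $(i,j)$. Then $\sum_{i,j}\pi_{ij}n_i=0$ and $\sum_{i,j}\pi_{ij}m_j=0$. By the uniqueness of the relations, the matrix $(\pi_{ij})$ has row sums $p_i$ and column sums $q_j$. For example,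
\[
\begin{pmatrix}\frac{5}{16}&\frac1{48}&0\\[2pt]0&\frac7{24}&\frac1{24}\\[2pt]0&0&\frac13\end{pmatrix}
\]
is such a matrix with five positive entries. Can four do? Try the types $(1,1),(1,2),(2,2),(3,3)$. Then row $3$ and column $3$ meet the set of types only in $(3,3)$, so $\pi_{33}$ must equal both $p_3=\frac13$ and $q_3=\frac38$, which is impossible. One can see directly what goes wrong. By \eqref{eq:relations} there are vectors $a,b\in\mathbb R^2$ with
\[
(\langle a,n_i\rangle)_{i}=(11,11,-22),\qquad(\langle b,m_j\rangle)_{j}=(-12,-12,20),
\]
because $\frac13(11+11-22)=0$ and $\frac5{16}(-12-12)+\frac38\cdot20=0$. The sums $\langle a,n_i\rangle+\langle b,m_j\rangle$ are $-1,-1,-1,-2$ for the four types, so by \eqref{eq:model} all four lengths grow when $x$ moves by a small multiple of $a$ and $y$ by the same multiple of $b$. Such a pair is not farthest.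

The same happens for every set of at most four types: the bipartite graph with rows and columns as vertices and types as edges then falls apart, and a component would force a subsum of $p$ to equal a subsum of $q$. Proper subsums of $p$ are thirds and those of $q$ are sixteenths. This is why two \emph{different} triangles are used: if $p=q$, the diagonal matrix with entries $p_1,p_2,p_3$ has the right row and column sums, and three types could balance. Since ``no coincidence of subsums'' and ``balance'' are stable under small errors, the argument survives the corrections to the directions, which vanish as $h\to\infty$, and, by Lemma~\ref{lem:balance}, also an arbitrary small perturbation of the surface.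

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof1}

We keep the notation of Section~\ref{sec:model}. The constants $C,C',c>0$ do not depend on $h$. Let $0<r<R$ be such that both triangles contain the disc of radius $r$ and lie in the disc of radius $R$ about $0$. For $\xi\in T_0$ let
\[
\rho_0(\xi)=r_0-\max_i\langle\xi,n_i\rangle
\]
be the distance of $\xi$ from $\partial T_0$, and define $\rho_1$ on $T_1$ likewise. By \eqref{eq:relations} and $p_i>0$, $\max_i\langle\xi,n_i\rangle\ge0$, with equality only if all $\langle\xi,n_i\rangle$ vanish, i.e.\ $\xi=0$. By compactness of the unit circle,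
\begin{equation}\label{eq:max}
\max_i\langle\xi,n_i\rangle\ge c|\xi|,\qquad\max_j\langle\eta,m_j\rangle\ge c|\eta| ,
\end{equation}
and in particular $\rho_0\le r_0$ and $\rho_1\le r_1$. The \emph{lateral surface} is $S_h$ minus the relative interiors of the two bases.

\begin{lemma}\label{lem:tube}
(a) The diameter of $S_h$ is at least $h+r_0+r_1$.

(b) Any two points of the lateral surface have distance at most $\sqrt{h^2+C^2}\le h+\frac{C^2}{2h}$.
\end{lemma}

\begin{proof}
(a) Take a path from $(0,h)$ to $(0,0)$. Its part up to the first point on $\partial T_0\times\{h\}$ lies in the top face and has length at least $r_0$; its part after the last point on $\partial T_1\times\{0\}$ has length at least $r_1$; in between, its height drops by $h$.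

(b) The section of the polytope at height $(1-t)h$ is $K_t=(1-t)T_0+tT_1$. It contains the disc of radius $r$ and lies in the disc of radius $R$. Let $R_t(\theta)\in[r,R]$ be its radial function. The number $1/R_t(\theta)$ is the gauge of $K_t$ at $e^{i\theta}$, and this gauge is $\frac1r$-Lipschitz, so
\[
|R_t(\theta)-R_t(\theta')|\le\tfrac{R^2}{r}|\theta-\theta'| .
\]
The support functions of $T_0$ and $T_1$ take values in $[r,R]$ on unit vectors, so those of $K_t$ and $K_{t'}$ differ by at most $R|t-t'|$. With the unit disc $B$ we get $K_{t'}\subset K_t+R|t-t'|B\subset\bigl(1+\tfrac{R|t-t'|}{r}\bigr)K_t$, hence, exchanging $t$ and $t'$ too,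
\[
|R_t(\theta)-R_{t'}(\theta)|\le\tfrac{R^2}{r}|t-t'| .
\]
The points of the lateral surface are $(R_t(\theta)e^{i\theta},(1-t)h)$. Join two of them by the curve along which $t$ and $\theta$ are affine functions of a parameter in $[0,1]$, with total change at most $1$ and at most $\pi$. Its horizontal speed is at most $C=\frac{(1+\pi)R^2}{r}+\pi R$ and its vertical speed at most $h$.
\end{proof}

\begin{proposition}\label{prop:types}
For all sufficiently large $h$ every farthest pair of $S_h$ consists, up to order, of interior points $x=(\xi,h)$ and $y=(\eta,0)$ of the two bases, and $|\xi|+|\eta|\le C'/h$. In particular $x$ and $y$ are flat. Moreover there is $\epsilon(h)$, with $\epsilon(h)\to0$ as $h\to\infty$, such that for every segment $\gamma$ joining a farthest pair there are $i,j\in\{1,2,3\}$ with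
\[
|u_\gamma-n_i|+|v_\gamma-m_j|\le\epsilon(h).
\]
\end{proposition}

We choose one such $(i,j)$ for each $\gamma$ and call it the \emph{type} of $\gamma$.

\begin{proof}
Let $\{x,y\}$ be a farthest pair. By Lemma~\ref{lem:tube}(b), two lateral points are at distance at most $h+\frac{C^2}{2h}$, and a lateral point and a point of the top (bottom) face are at distance at most $h+r_0+\frac{C^2}{2h}$ (respectively $h+r_1+\frac{C^2}{2h}$): go straight to the rim first. Two points of the same base have distance at most $2R$. For large $h$ all these numbers are smaller than $h+r_0+r_1$. So by Lemma~\ref{lem:tube}(a), up to order, $x=(\xi,h)$ and $y=(\eta,0)$ are interior points of the top and the bottom. Going straight to the rim at both ends, we get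
\[
h+r_0+r_1\le d(x,y)\le h+\rho_0(\xi)+\rho_1(\eta)+\tfrac{C^2}{2h},
\]
that is, $\max_i\langle\xi,n_i\rangle+\max_j\langle\eta,m_j\rangle\le\frac{C^2}{2h}$. With \eqref{eq:max}, $|\xi|+|\eta|\le\frac{C^2}{2ch}$.

Let $\gamma$ be a segment from $x$ to $y$, let $b$ be its first point on $\partial T_0\times\{h\}$ and $b'$ its last point on $\partial T_1\times\{0\}$. The parts of $\gamma$ before $b$ and after $b'$ lie in planar faces and are therefore straight. Between $b$ and $b'$ the height drops by $h$. So
\[
|xb|+h+|b'y|\le d(x,y)\le h+\rho_0(\xi)+\rho_1(\eta)+\tfrac{C^2}{2h},
\]
and $|b'y|\ge\rho_1(\eta)$ gives $|xb|\le\rho_0(\xi)+\frac{C^2}{2h}\le r_0+\frac{C^2}{2h}$. If $b$ lies on the $i$-th side (choose one if there are two), then $\langle b,n_i\rangle=r_0$, where $b$ is viewed as a point of $\mathbb R^2$, and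
\[
\langle u_\gamma,n_i\rangle=\frac{r_0-\langle\xi,n_i\rangle}{|xb|}\ge\frac{r_0-|\xi|}{r_0+C^2/2h}\longrightarrow1\qquad(h\to\infty),
\]
uniformly in $\gamma$ and in the farthest pair. Both vectors are unit vectors, so $|u_\gamma-n_i|\to0$ uniformly. The argument at $y$ is the same with the roles of the bases exchanged.
\end{proof}

\begin{proposition}\label{prop:fivetypes}
For all sufficiently large $h$ the following holds. If $\{x,y\}$ is a farthest pair of $S_h$ and $\Gamma$ is a set of segments joining $x$ and $y$ with $0\in\operatorname{conv}\{\mathbf w_\gamma:\gamma\in\Gamma\}$, then $\Gamma$ contains segments of at least five types.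
\end{proposition}

\begin{proof}
Otherwise there are $h_k\to\infty$, farthest pairs of $S_{h_k}$ and sets $\Gamma_k$ violating the claim. Passing to a subsequence, the set of types occurring in $\Gamma_k$ is a fixed set $\mathcal I$ with $|\mathcal I|\le4$. Write $0$ as a finite convex combination of vectors $\mathbf w_\gamma$, $\gamma\in\Gamma_k$, and let $\pi^{(k)}_{ij}$ be the total weight of type $(i,j)$. By Proposition~\ref{prop:types},
\[
\Bigl|\sum_{i,j}\pi^{(k)}_{ij}n_i\Bigr|\le\epsilon(h_k),\qquad\Bigl|\sum_{i,j}\pi^{(k)}_{ij}m_j\Bigr|\le\epsilon(h_k).
\]
In the limit of a subsequence we obtain $\pi_{ij}\ge0$, zero outside $\mathcal I$, with $\sum\pi_{ij}=1$, $\sum\pi_{ij}n_i=0$ and $\sum\pi_{ij}m_j=0$. By the uniqueness of the relations \eqref{eq:relations}, $(\pi_{ij})$ has row sums $p_i$ and column sums $q_j$.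

Consider the bipartite graph whose vertices are the three rows and the three columns and whose edges are the $(i,j)$ with $\pi_{ij}>0$. It has six vertices and at most four edges, so it is disconnected. No vertex is isolated, as $p_i,q_j>0$. Hence every component contains an edge, and so it contains at least one row and at least one column; as there is another component, it contains neither all rows nor all columns. Let $A$ be the set of rows and $B$ the set of columns of one component. Summing $\pi_{ij}$ over the edges of this component, by rows and by columns, gives $\sum_{A}p_i=\sum_{B}q_j$. But $\sum_Ap_i\in\{\frac13,\frac23\}$ and $\sum_Bq_j\in\{\frac5{16},\frac38,\frac58,\frac{11}{16}\}$, a contradiction.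
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Fix $h$ so large that Propositions \ref{prop:types} and \ref{prop:fivetypes} apply. We claim that some open neighborhood $\mathcal U$ of $S_h$ has the required property. If not, there are $S_k\to S_h$ in $\mathcal S$, each with a farthest pair $(x_k,y_k)$ joined by at most four segments. By Lemma~\ref{lem:conv} we may pass to a subsequence such that $(x_k,y_k)\to(x,y)$, a farthest pair of $S_h$, the number $N\le4$ of segments is constant, and, labeling them $\sigma_k^1,\dots,\sigma_k^N$, each sequence $(\sigma_k^i)_k$ converges. The points $x,y$ are flat, so Lemma~\ref{lem:balance} applies: $0\in\operatorname{conv}\{\mathbf w_\gamma:\gamma\in\Gamma\}$, where $\Gamma$ has at most four elements. This contradicts Proposition~\ref{prop:fivetypes}.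
\end{proof}

\section{The degenerate set, and the plan for Theorem~\ref{thm:five}}\label{sec:D}

From now on $h$, $S_h$ and $\mathcal U$ are fixed as in the proof of Theorem~\ref{thm:main}. The set $\mathcal S\setminus\mathcal D$ is open, since $\mathcal D$ is closed. Together with this, the next proposition proves the first and the last statement of Theorem~\ref{thm:five}.

\begin{proposition}\label{prop:ShD}
$S_h\in\mathcal U\setminus\mathcal D$.
\end{proposition}

\begin{proof}
Suppose $S_k\in\mathcal D_0$, $S_k\to S_h$. After passing to a subsequence there are farthest pairs $(x_k,y_k)\to(x,y)$ and segments $\sigma_k\to\gamma$, $\sigma_k'\to\gamma'$ joining $x_k,y_k$ such that $\sigma_k$ and $\sigma_k'$ make the angle $\pi$ at both ends. The limits $x,y$ form a farthest pair of $S_h$ and are flat. Let $\varphi\in[0,\pi]$ be the angle between $u_\gamma$ and $u_{\gamma'}$.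

Suppose $\varphi<\pi$. Then $-(u_\gamma+u_{\gamma'})\ne0$ makes the angle $\pi-\varphi/2$ with both $u_\gamma$ and $u_{\gamma'}$. Let $p$ be a point near $x$ in this direction, and $p_k\in S_k$ with $p_k\to p$. By (B), the angle at $x_k$ between a segment $x_kp_k$ and $\sigma_k$ is at least the comparison angle for $p_k$ and the point of $\sigma_k$ at a fixed small distance from $x_k$. By Lemma~\ref{lem:conv} this comparison angle tends to $\pi-\varphi/2$. The same holds for $\sigma_k'$. Now (C) gives $\pi+2(\pi-\varphi/2)\le2\pi+o(1)$, i.e.\ $\varphi\ge\pi$, a contradiction. So $u_{\gamma'}=-u_\gamma$, and likewise $v_{\gamma'}=-v_\gamma$. Then $0\in\operatorname{conv}\{\mathbf w_\gamma,\mathbf w_{\gamma'}\}$, although at most two types occur in $\{\gamma,\gamma'\}$. This contradicts Proposition~\ref{prop:fivetypes}.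
\end{proof}

Call $S\in\mathcal S$ \emph{good} if every farthest pair of $S$ consists of flat points and is joined by exactly five segments, whose vectors $\mathbf w_\gamma$ are the vertices of a $4$-simplex in $\mathbb R^4$ with $0$ in its interior. Goodness is a stable form of having five segments: by the balance lemma none of the five can disappear under a small perturbation. In Section~\ref{sec:category} a category argument will deduce Theorem~\ref{thm:five} from two density statements. Throughout,
\[
\mathcal W\subset\mathcal S\setminus\mathcal D\quad\text{is an arbitrary nonempty open set,}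
\]
and we look in $\mathcal W$ for a surface with a unique farthest pair (Section~\ref{sec:unique}) and for a good surface (Sections \ref{sec:quad}--\ref{sec:good}).

Good surfaces will be polyhedral, since on a polyhedral surface only finitely many segments join two points that are not vertices, and their lengths are explicit functions. There, six segments of equal length impose five equations on the four coordinates of $(x,y)$, so generically there are at most five; on the other hand, balance together with $S\notin\mathcal D$ will force at least five. The obstacle is that a polytope approximating a given surface might have its farthest points at vertices, where our balance condition is not available. We therefore first cut off small caps at the farthest points. A cap of depth $\delta$ leaves a face of diameter of order $\sqrt\delta$ and changes distances by $O(\delta^{3/2})$. If the diameter is attained at a unique pair and decreases \emph{quadratically} away from it, the farthest points move by $O(\delta^{3/4})$ and stay inside the new faces. The uniqueness, and then the quadratic decrease, are arranged by conformal changes of a smooth metric.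

The hypothesis $\mathcal W\cap\mathcal D=\emptyset$ is used through the remark that the property defining $\mathcal D_0$ is intrinsic: if a Riemannian or polyhedral metric is realized by a surface in $\mathcal W$, then no farthest pair of it (consisting of non-vertices in the polyhedral case) is joined by two segments with $u_2=-u_1$ and $v_2=-v_1$. For metrics to be realized in $\mathcal W$ we need the following.

\begin{lemma}\label{lem:realize}
Let $d_k$ be intrinsic metrics of curvature $\ge0$ on $S^2$, inducing its topology and converging uniformly to the metric $d_0$ of some $S_0\in\mathcal S$ (transferred to $S^2$ by a homeomorphism). Then for large $k$ they are isometric to surfaces $S_k\in\mathcal S$ with $S_k\to S_0$. Hence, if $S_0\in\mathcal W$, every such metric that is uniformly close enough to $d_0$ is realized in $\mathcal W$.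
\end{lemma}

\begin{proof}
By Alexandrov's realization theorem there is an isometry $\iota_k$ of $(S^2,d_k)$ onto a closed convex surface $S_k$, possibly a doubly covered plane convex set. The diameters are bounded, so by Blaschke's theorem, up to translations, the convex hulls of a subsequence converge to a compact convex set $K$.

\emph{Suppose $\dim K\le1$.} Let $\ell_k$ be the coordinate on $S_k$ along a line containing $K$, and let $\varepsilon_k\to0$ be such that $S_k$ lies within distance $\varepsilon_k$ of this line. We show that two points $p,q\in S_k$ have intrinsic distance at most $|\ell_k(p)-\ell_k(q)|+C\varepsilon_k$. Let first $S_k=\partial K_k$ with $\operatorname{int}K_k\ne\emptyset$, and take a plane through $p$ and $q$ parallel to the line, with section $G$ of $K_k$. If it misses $\operatorname{int}K_k$, the chord $pq$ lies in $S_k$ and has length at most $|\ell_k(p)-\ell_k(q)|+2\varepsilon_k$. Otherwise $p,q\in\partial G\subset S_k$, where $\partial G$ is the relative boundary. From $p$ follow $\partial G$, weakly monotonically in $\ell_k$, to a point $p'$ with $\ell_k(p')=\ell_k(q)$. This is an arc of a convex curve in a strip of width $2\varepsilon_k$; the coordinate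 across the strip varies along it by at most $4\varepsilon_k$ in total, so its length is at most $|\ell_k(p)-\ell_k(q)|+4\varepsilon_k$. The points $p',q$ lie in a section of $K_k$ orthogonal to the line, which is contained in a disc of radius $\varepsilon_k$. Either this whole section lies in $S_k$, or its relative boundary lies in $S_k$ and contains $p'$ and $q$. In both cases $p'$ and $q$ are joined on $S_k$ by a path of length at most $2\pi\varepsilon_k$. If $S_k$ is doubly covered, move straight on one sheet to the position of $q$ and then, if necessary, along the chord orthogonal to the line to the edge and back on the other sheet. This proves the bound. The functions $\ell_k\circ\iota_k$ are $1$-Lipschitz for $d_k$ and, after the translations, bounded. A subsequence converges uniformly to a continuous $\ell$ on $S^2$ with $d_0(p,q)\le|\ell(p)-\ell(q)|$. So $\ell:S^2\to\mathbb R$ is injective, which is impossible.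

\emph{So $\dim K\ge2$.} By Alexandrov's convergence theorem the intrinsic metrics of $S_k$ converge to that of $\partial K$ (of the doubly covered $K$ if $\dim K=2$). They also converge uniformly to $d_0$, so the limit surface is isometric to $S_0$. By Pogorelov's theorem (isometric closed convex surfaces, doubly covered plane sets admitted, are congruent) it is congruent to $S_0$. In particular $\dim K=3$, and $S_k\in\mathcal S$ for large $k$ in the subsequence. As this holds for a further subsequence of every subsequence, suitable congruent copies of the $S_k$ converge to $S_0$. The last statement follows by contradiction.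
\end{proof}

\section{A unique farthest pair}\label{sec:unique}

\subsection*{First variation by flows}
Let $g$ be a $C^{10}$ Riemannian metric on $S^2$, $x\ne y$, and let $V$ be a smooth vector field with $V(x)=a$, $V(y)=b$ and flow $\Phi$. Suppose that unit-speed curves $\sigma_n$ converge in $C^1$ to a geodesic $\gamma$ from $x$ to $y$, and that $\tau_n\downarrow0$. For a unit vector $e$, $|d\Phi_{-\tau}e|=1-\tau\langle\nabla_eV,e\rangle+O(\tau^2)$ uniformly. Hence
\begin{equation}\label{eq:firstvar}
L_g(\Phi_{-\tau_n}\sigma_n)=L_g(\sigma_n)-\tau_n\int_{\sigma_n}\langle\nabla_{\sigma_n'}V,\sigma_n'\rangle\,ds+O(\tau_n^2)=L_g(\sigma_n)+\tau_n\langle\mathbf w_\gamma,\mathbf a\rangle+o(\tau_n),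
\end{equation}
with $\mathbf a=(a,b)$, because along the geodesic $\langle\nabla_{\gamma'}V,\gamma'\rangle=\frac{d}{ds}\langle V,\gamma'\rangle$, whose integral is $-\langle v_\gamma,b\rangle-\langle u_\gamma,a\rangle$. Moving the curves by a flow, instead of comparing them with $\gamma$, makes the formula available also when the $\sigma_n$ are segments of varying metrics with varying ends.

\begin{proposition}\label{prop:unique}
$\mathcal W$ contains a surface with exactly one farthest pair. It can be chosen isometric to $(S^2,g)$ with a $C^{10}$ Riemannian metric $g$ of positive curvature.
\end{proposition}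

The idea is to consider the diameter as a function of the metric. At a metric where this function is differentiable, the derivative ``sees'' the segments joining a farthest pair; as there is only one derivative, there can be only one farthest pair.

\begin{proof}
Smooth surfaces with positive Gauss curvature are dense in $\mathcal S$ \cite[Sect.~3.4]{Schneider}. Let $S_0\in\mathcal W$ be one, with metric $g_0$ on $S^2$. Let $E=C^{10}(S^2)$ and, for small $f\in E$, $g_f=e^{2f}g_0$ and $F(f)=\operatorname{diam}(S^2,g_f)$. For small $f$ the curvature is positive and, by Lemma~\ref{lem:realize}, $g_f$ is realized in $\mathcal W$. Since $d_{g_f}\le e^{\|f-f'\|_\infty}d_{g_{f'}}$, $F$ is locally Lipschitz. $E$ is a separable Banach space, so $F$ is Gateaux differentiable on a dense set \cite{Aronszajn}. Choose such an $f$, as small as needed, let $g=g_f$, and let $T\in E^*$ be the derivative of $F$ at $f$. We show that $g$ has only one farthest pair.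

\emph{A lower bound for $T$.} Let $(x,y)$ be a farthest pair of $g$, $D=F(f)$ its distance, and $J$ the set of $g$-segments from $x$ to $y$. It is compact, and $\gamma\mapsto u_\gamma$ is injective on $J$. For $\chi\in E$ put $g^t=e^{2t\chi}g$ and $c_\chi(\gamma)=\int_\gamma\chi\,ds$. Fix $\mathbf a=(a,b)$ and $V,\Phi$ as above, and let $\sigma_t$ be a $g^t$-segment from $\Phi_t(x)$ to $\Phi_t(y)$. As geodesics depend continuously on the metric and the initial vector, along any sequence $t\downarrow0$ a subsequence of $\sigma_t$, parametrized by $g$-length, converges in $C^1$ to some $\gamma\in J$. The curve $\Phi_{-t}\sigma_t$ joins $x$ and $y$, so by \eqref{eq:firstvar}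
\[
D\le L_g(\Phi_{-t}\sigma_t)=L_g(\sigma_t)+t\langle\mathbf w_\gamma,\mathbf a\rangle+o(t).
\]
Hence
\[
\operatorname{diam}(g^t)\ge L_{g^t}(\sigma_t)=L_g(\sigma_t)+t\,c_\chi(\gamma)+o(t)\ge D+t\bigl[c_\chi(\gamma)-\langle\mathbf w_\gamma,\mathbf a\rangle\bigr]+o(t).
\]
Since $\operatorname{diam}(g^t)=F(f+t\chi)$,
\begin{equation}\label{eq:Tlower}
T(\chi)\ge\min_{\gamma\in J}\bigl[c_\chi(\gamma)-\langle\mathbf w_\gamma,\mathbf a\rangle\bigr]\qquad\text{for all }\mathbf a\in\mathbb R^4 .
\end{equation}

\emph{$T$ is a measure carried by segments.} Let $\Lambda$ be the set of Borel probability measures $\lambda$ on $J$ with $\int\mathbf w_\gamma\,d\lambda=0$. The minimum in \eqref{eq:Tlower} is also the minimum of $\int(c_\chi(\gamma)-\langle\mathbf w_\gamma,\mathbf a\rangle)\,d\lambda$ over all probability measures $\lambda$ on $J$. These form a compact convex set, and the expression is affine in $\lambda$ and in $\mathbf a$. By the minimax theorem, the supremum over $\mathbf a$ of the right-hand side of \eqref{eq:Tlower} is the minimum over $\lambda$ of the suprema over $\mathbf a$, and these are $+\infty$ unless $\lambda\in\Lambda$. So $\Lambda\neq\emptyset$ and $T(\chi)\ge\min_{\lambda\in\Lambda}\int c_\chi\,d\lambda$.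 Applying this to $-\chi$,
\[
T(\chi)\le\max_{\lambda\in\Lambda}\mu_\lambda(\chi),\qquad\mu_\lambda=\int_J\mathcal H^1|_\gamma\,d\lambda(\gamma),
\]
since $T$ is linear. The set $\{\mu_\lambda:\lambda\in\Lambda\}\subset E^*$ is convex and weak* compact, so by Hahn--Banach $T=\mu_\lambda$ for some $\lambda\in\Lambda$. As $E$ is dense in $C(S^2)$, the measure $\mu$ representing $T$ is unique. Hence \emph{the same measure $\mu$ arises, with suitable $\lambda$, from every farthest pair.}

\emph{$\mu$ determines $\{x,y\}$.} For small $r$ each $\gamma\in J$ has exactly length $r$ in $B(x,r)$ and in $B(y,r)$, so $\mu(B(x,r))=\mu(B(y,r))=r$. Let $z\notin\{x,y\}$. At most one $\gamma_z\in J$ passes through $z$: two of them would reach $z$ after the same length $d(x,z)$, and exchanging their initial parts would give a segment with a corner. Points of a segment inside $B(z,r)$ are less than $2r$ apart, so a segment has length at most $2r$ in $B(z,r)$. The sets $\{\gamma\in J:\gamma\cap\overline B(z,r)\ne\emptyset\}$ decrease to $\{\gamma\in J:z\in\gamma\}$ as $r\to0$. Hence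
\[
\limsup_{r\to0}\mu(B(z,r))/r\le2\lambda(\{\gamma_z\}),
\]
and it is $0$ if there is no $\gamma_z$. Finally, $\lambda(\{\gamma_1\})<\frac12$ for each $\gamma_1\in J$: otherwise $\int u_\gamma\,d\lambda=0$ and $|u_\gamma|=1$ force $\lambda(\{\gamma_1\})=\frac12$ and $u_\gamma=-u_{\gamma_1}$ for almost every other $\gamma$. Then $\lambda=\frac12\delta_{\gamma_1}+\frac12\delta_{\gamma_2}$ with $u_{\gamma_2}=-u_{\gamma_1}$, and $\int v_\gamma\,d\lambda=0$ gives $v_{\gamma_2}=-v_{\gamma_1}$. So the surface is in $\mathcal D_0$, contrary to $\mathcal W\cap\mathcal D=\emptyset$.

Thus $\{x,y\}=\{z:\lim_{r\to0}\mu(B(z,r))/r=1\}$. As $\mu$ does not depend on the farthest pair, there is only one.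
\end{proof}

\section{Quadratic decrease away from the farthest pair}\label{sec:quad}

\begin{proposition}\label{prop:quad}
$\mathcal W$ contains a surface $S_1$ of class $C^2$ with positive Gauss curvature for which there are points $X,Y$ and $c>0$ such that, with $d_1$ and $D_1$ its metric and diameter, $d_1(X,Y)=D_1$ and every pair of points, suitably ordered, satisfies
\[
d_1(p,q)\le D_1-c\bigl(d_1(p,X)^2+d_1(q,Y)^2\bigr).
\]
\end{proposition}

Let $g$ be as in Proposition~\ref{prop:unique}, $\{x,y\}$ its farthest pair, $d=d_g$, $D=d(x,y)$. Suppose $x$ is moved to $x'$. A segment $\sigma$ that starts at $x'$ with an angle to the radial direction from $x$ crosses an annulus about $x$ obliquely. Shrinking the metric in this annulus shortens $\sigma$ by more than it shortens radial geodesics, and the excess is quadratic in $d(x,x')$. Only the segments in the radial directions of the displacement, of which there are at most two in the limit, escape this effect. They are handled by first variation, and this is where $\mathcal W\cap\mathcal D=\emptyset$ is used.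

\subsection*{The new metric}
For points $x',y'$ write $s=d(x,x')$, $s'=d(y,y')$. Let $R<D/8$ be so small that polar coordinates about $x$ and $y$ exist on the $2R$-balls. Let $\psi\in C^\infty(\mathbb R)$ be positive on $(R/2,R)$ and zero elsewhere, and put
\[
\varphi=\psi(d(x,\cdot))+\psi(d(y,\cdot)),\quad g_\varepsilon=e^{-2\varepsilon\varphi}g,\quad \kappa(r)=1-e^{-\varepsilon\psi(r)},\quad I=\int_0^R\kappa\,dr>0 .
\]
Distance functions are of class $C^9$ on the support of the corresponding terms, so $g_\varepsilon$ is at least of class $C^8$. For small $\varepsilon$ its curvature is positive, and it is realized in $\mathcal W$ by Lemma~\ref{lem:realize}. Write $d_\varepsilon\le d$ and $L_\varepsilon$ for its distance and length. Balls are taken with respect to $g$.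

\begin{lemma}\label{lem:ab}
(a) $d_\varepsilon(x,y)\ge D-2I$.

(b) Let $\mathcal N=\{(x',y'):s,s'<R/8\}$. There is $\eta_0>0$ such that for all small $\varepsilon$ every pair that is not in $\mathcal N$ in either order satisfies $d_\varepsilon(x',y')\le d_\varepsilon(x,y)-\eta_0/2$.
\end{lemma}

\begin{proof}
(a) On a curve from $x$ to $y$ let $t_3$ be the first time in $\overline B(y,R)$, $t_2\le t_3$ the last time before $t_3$ in $\overline B(x,R)$, $t_1\le t_2$ the first time on $\partial B(x,R)$ and $t_4\ge t_3$ the last time on $\partial B(y,R)$. The arcs before $t_1$ and after $t_4$ have $g_\varepsilon$-length at least $\int_0^Re^{-\varepsilon\psi}dr=R-I$ each. On $[t_2,t_3]$ the curve avoids the open balls, so its $g_\varepsilon$-length is its $g$-length, which is at least $D-2R$. The sum is $D-2I$.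

(b) By uniqueness and compactness there is $\eta_0>0$, independent of $\varepsilon$, with $d\le D-\eta_0$ for these pairs. So $d_\varepsilon\le d\le D-\eta_0\le d_\varepsilon(x,y)+2I-\eta_0$, and $2I\le\eta_0/2$ for small $\varepsilon$.
\end{proof}

Fix such an $\varepsilon$. Constants may now depend on $\varepsilon$.

\begin{lemma}\label{lem:oblique}
There is $c_1>0$ such that for $(x',y')\in\mathcal N$ and any $g$-segment $\sigma$ from $x'$ to $y'$
\begin{equation}\label{eq:oblique}
L_\varepsilon(\sigma)\le d(x',y')-2I-c_1\bigl(s^2\sin^2\theta+s'^2\sin^2\theta'\bigr),
\end{equation}
where $\theta$ is the angle at $x'$ between $\sigma$ and $\nabla d(x,\cdot)$, $\theta'$ is defined likewise at $y'$, and terms with $s=0$ or $s'=0$ are omitted.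
\end{lemma}

\begin{proof}
In polar coordinates at $x$, $g=dr^2+G^2d\vartheta^2$ with $G_{rr}=-KG$ and $G=r+O(r^3)$. The derivative $G_\vartheta$ satisfies $(G_\vartheta)_{rr}=-KG_\vartheta-K_\vartheta G$ with zero initial data at $r=0$; since $K_\vartheta=O(r)$, we get $G_\vartheta=O(r^4)$, and certainly $|G_\vartheta|\le CG^2$.

Let $\sigma$ have unit speed; dots denote derivatives along $\sigma$. Let $t_2$ be the first time with $r=R$ and $t_1$ the last time before $t_2$ with $r=R/2$. These exist, as $\sigma$ starts with $r=s<R/8$ and ends outside $B(x,R)$. We claim that
\begin{equation}\label{eq:annulus}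
\int_{t_1}^{t_2}\kappa(r)\,dt\ge(1+c''s^2\sin^2\theta)I ,
\end{equation}
where the term with $c''$ is omitted if $s=0$. Without this term the inequality holds because $|\dot r|\le1$. So let $s>0$ and $\sin\theta\ne0$. Then $\sigma$ does not pass through $x$, since otherwise it would start radially. Put $\beta=G^2\dot\vartheta$; this would be constant if the metric were rotationally symmetric. The geodesic equation gives $\dot\beta=GG_\vartheta\dot\vartheta^2=G_\vartheta G^{-3}\beta^2$. Since $|\beta|=G\,|G\dot\vartheta|\le G$, we have $|\dot\beta|\le C|\beta|$. Up to the first exit from $B(x,R)$, which happens at a time at most $s+R<2R$, it follows that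
\[
|\beta|\ge e^{-2CR}|\beta(0)|=e^{-2CR}G(x')|\sin\theta|\ge c's|\sin\theta| .
\]
On $[t_1,t_2]$,
\[
|\dot r|=\sqrt{1-\beta^2/G^2}\le1-c''s^2\sin^2\theta ,
\]
as $G$ is bounded. Hence
\[
\int_{t_1}^{t_2}\kappa(r)\,dt\ge(1+c''s^2\sin^2\theta)\int_{t_1}^{t_2}\kappa(r)|\dot r|\,dt\ge(1+c''s^2\sin^2\theta)I ,
\]
which is \eqref{eq:annulus}. The same estimate holds near $y$, traversing $\sigma$ backwards. Since the two terms of $\varphi$ have disjoint supports, $L_\varepsilon(\sigma)=L_g(\sigma)-\int_\sigma\kappa(d(x,\cdot))-\int_\sigma\kappa(d(y,\cdot))$, which gives \eqref{eq:oblique}.
\end{proof}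

\begin{proof}[Proof of Proposition~\ref{prop:quad}]
We show that there is $c>0$ such that all pairs, suitably ordered, satisfy
\begin{equation}\label{eq:quad}
d_\varepsilon(x',y')\le d_\varepsilon(x,y)-c(s^2+s'^2).
\end{equation}
Then $d_\varepsilon(x,y)$ is the diameter of $g_\varepsilon$ and, since $d_\varepsilon\le d$, the inequality of the proposition holds for a surface $S_1\in\mathcal W$ realizing $g_\varepsilon$, with $X,Y$ corresponding to $x,y$. By Pogorelov's regularity theorem \cite{Pogorelov}, $S_1$ is at least $C^2$, and its Gauss curvature is positive.

By Lemma~\ref{lem:ab}(b) it suffices to consider pairs in $\mathcal N$. If \eqref{eq:quad} fails for all $c$, then by Lemma~\ref{lem:ab}(a) there are $(x_n,y_n)\in\mathcal N\setminus\{(x,y)\}$ with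
\begin{equation}\label{eq:contra}
d_\varepsilon(x_n,y_n)\ge D-2I-\Sigma_n^2/n,\qquad\Sigma_n^2=s_n^2+s_n'^2>0 .
\end{equation}
By \eqref{eq:oblique}, $d_\varepsilon(x_n,y_n)\le d(x_n,y_n)-2I$, so
\begin{equation}\label{eq:contra2}
d(x_n,y_n)\ge D-\Sigma_n^2/n .
\end{equation}
By uniqueness of the farthest pair $(x_n,y_n)\to(x,y)$, so $\Sigma_n\to0$. Passing to a subsequence and using symmetry we assume $s_n\ge s_n'$ and that the directions from $x$ to $x_n$ converge to a unit vector $e\in T_x$.

Let $J$ be the set of $g$-segments from $x$ to $y$ and $J_\eta=\{\gamma\in J:|\sin\angle(u_\gamma,e)|\le\eta\}$. The set $J_0$ has at most two elements, with directions $\pm e$. If $0$ were a convex combination of their vectors $\mathbf w_\gamma$, there would be two elements, and $u_2=-u_1$ would force $v_2=-v_1$: the surface realizing $g$ in $\mathcal W$ would be in $\mathcal D_0$. So $0\notin\operatorname{conv}\{\mathbf w_\gamma:\gamma\in J_0\}$. By compactness, using Carath\'eodory's theorem to write $0$ as a combination of at most five vectors, the same holds for $J_\eta$ with some $\eta>0$. Choose $\mathbf a=(a,b)$ and $\nu>0$ with $\langle\mathbf w_\gamma,\mathbf a\rangle\le-\nu$ for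 $\gamma\in J_\eta$ (any $\mathbf a$ if $J_\eta=\emptyset$), and a smooth field $V$ with $V(x)=a$, $V(y)=b$, $|V|\le C_V$, where $C_V>0$, and flow $\Phi$. Let
\[
0<k<\frac{c_1\eta^2}{128\,C_V},\qquad\tau_n=k\Sigma_n^2,\qquad\tilde x_n=\Phi_{\tau_n}(x_n),\quad\tilde y_n=\Phi_{\tau_n}(y_n),
\]
and let $\tilde\sigma_n$ be a $g$-segment from $\tilde x_n$ to $\tilde y_n$. Pass to a subsequence with $\tilde\sigma_n\to\gamma\in J$ in $C^1$.

\emph{Case $\gamma\notin J_\eta$.} Since $\tau_n\le2ks_n^2=o(s_n)$, for large $n$ we have $d(x,\tilde x_n)\ge s_n/2$, and the directions from $x$ to $\tilde x_n$ also tend to $e$. So $\nabla d(x,\cdot)$ at $\tilde x_n$ tends to $e$, the direction of $\tilde\sigma_n$ at $\tilde x_n$ tends to $u_\gamma$, and the angle $\tilde\theta_n$ between them satisfies $|\sin\tilde\theta_n|\ge\eta/2$ for large $n$. By \eqref{eq:oblique}, and as $\Sigma_n^2\le2s_n^2$,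
\[
d_\varepsilon(x_n,y_n)\le2C_V\tau_n+L_\varepsilon(\tilde\sigma_n)\le4C_Vk\,s_n^2+D-2I-\tfrac{c_1\eta^2}{16}s_n^2\le D-2I-\tfrac{c_1\eta^2}{32}s_n^2 .
\]
For large $n$ this contradicts \eqref{eq:contra}, whose right-hand side is at least $D-2I-2s_n^2/n$.

\emph{Case $\gamma\in J_\eta$.} The curve $\Phi_{-\tau_n}\tilde\sigma_n$ joins $x_n$ and $y_n$, so by \eqref{eq:firstvar}
\[
d(x_n,y_n)\le L_g(\Phi_{-\tau_n}\tilde\sigma_n)\le D-\nu\tau_n+o(\tau_n)=D-\nu k\Sigma_n^2+o(\Sigma_n^2),
\]
which contradicts \eqref{eq:contra2}.
\end{proof}

\section{Flattening, and a polyhedral surface}\label{sec:poly}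

\begin{proposition}\label{prop:poly}
$\mathcal W$ contains a convex polyhedral surface $P$ all of whose farthest pairs consist of interior points of faces.
\end{proposition}

\begin{proof}
Let $S_1=\partial K$ be as in Proposition~\ref{prop:quad}. By convexity and positive curvature, its tangent plane at $X$ meets $K$ only in $X$, and near $X$ the surface lies at depth $\phi(\zeta)$ below the point $\zeta$ of this plane (with $X$ at $\zeta=0$), with $\phi$ of class $C^2$, $c|\zeta|^2\le\phi\le C|\zeta|^2$ and $|\nabla\phi|\le C|\zeta|$; the same holds at $Y$. For small $\delta$ cut $K$ by the planes parallel to the tangent planes at $X$ and $Y$ at depth $\delta$, and remove the two caps. Let $K_\delta$ and $S_\delta=\partial K_\delta$ be the result, with metric $d_\delta$. It has planar faces $F_X,F_Y$, and the removed caps are graphs over them with slope at most $C\sqrt\delta$. The face $F_X$ has diameter at most $C\sqrt\delta$ and contains the disc of radius $c_2\sqrt\delta$ about the projection of $X$; similarly for $F_Y$.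

Let $\pi:S_1\to S_\delta$ be the nearest-point projection to $K_\delta$. It is the identity off the caps and the orthogonal projection to $F_X$, $F_Y$ on the caps; it is bijective and does not increase lengths, so
\[
d_\delta(\pi p,\pi q)\le d_1(p,q).
\]
Conversely, a segment of $S_\delta$ meets each of the faces $F_X,F_Y$ in a (possibly empty) straight chord, because the only shortest path between two points of a face is their chord. Lifting these chords to the caps, whose slope is at most $C\sqrt\delta$, multiplies their lengths, which are at most $C\sqrt\delta$, by at most $\sqrt{1+C^2\delta}$. Hence, with a new constant,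
\[
d_1(p,q)\le d_\delta(\pi p,\pi q)+C\delta^{3/2}.
\]
If $(\pi p,\pi q)$ is a farthest pair of $S_\delta$, then
\[
d_1(p,q)\ge d_\delta(\pi p,\pi q)\ge d_\delta(\pi X,\pi Y)\ge D_1-C\delta^{3/2},
\]
where $d_1(X,Y)=D_1$ was used. By Proposition~\ref{prop:quad}, up to order, $p$ and $q$ are within $C\delta^{3/4}$ of $X$ and $Y$. Since $\delta^{3/4}$ is small compared with $\sqrt\delta$, we can fix $\delta$ so small that $S_\delta\in\mathcal W$ and all farthest pairs of $S_\delta$ lie within $c_2\sqrt\delta/4$ of $\pi X,\pi Y$ in $F_X,F_Y$.

Let $A_n\subset S_\delta$ be finite sets becoming dense, all containing fixed finite subsets of $F_X$ and $F_Y$ whose convex hulls contain the discs of radius $c_2\sqrt\delta/2$ about $\pi X$ and $\pi Y$. The polytopes $\operatorname{conv}A_n\subset K_\delta$ converge to $K_\delta$ and have faces containing these discs. By Lemma~\ref{lem:conv}, for large $n$ the surface $P=\partial\operatorname{conv}A_n$ is in $\mathcal W$, and its farthest pairs lie in the interiors of these discs.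
\end{proof}

\section{Avoiding six segments}\label{sec:six}

Let $P\in\mathcal W$ be as in Proposition~\ref{prop:poly}. Triangulate its faces by diagonals; this gives a triangulation $\mathcal T$ of $P$ whose vertices are the vertices of $P$. Let $\theta_0$ be the vector of its edge lengths. For $\theta$ in a small open ball $\Theta$ about $\theta_0$ in $\mathbb R^{\text{edges}}$, gluing triangles with edge lengths $\theta$ yields a polyhedral metric $P_\theta$. We identify all $P_\theta$ with one topological sphere by affine maps of the triangles; their metrics depend continuously on $\theta$ in the uniform sense. For small $\Theta$ all cone angles at the vertices are less than $2\pi$, every $P_\theta$ is realized in $\mathcal W$ (Lemma~\ref{lem:realize}), and no vertex belongs to a farthest pair of any $P_\theta$, since farthest pairs subconverge to farthest pairs. Let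
\[
Z=\{(\theta,x,y): x,y\text{ is a farthest pair of }P_\theta\text{ joined by at least six segments}\}.
\]

\begin{proposition}\label{prop:null}
The projection of $Z$ to $\Theta$ has measure zero.
\end{proposition}

\subsection{Length functions}
Let $(\theta^*,x^*,y^*)\in Z$, and let $d$ and $D$ be the metric and the diameter of $P_{\theta^*}$. Segments contain no vertices in their interiors, because the cone angles are less than $2\pi$. Two distinct segments from $x^*$ to $y^*$ meet only at their ends: at another common point, exchanging initial parts would give a segment with a corner at a flat point, unless the two segments coincide. So any $k\ge2$ segments from $x^*$ to $y^*$ cut the sphere into $k$ digons. A digon with angles $\alpha,\beta>0$ has, by Gauss--Bonnet, curvature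
\begin{equation}\label{eq:GB}
2\pi-(\pi-\alpha)-(\pi-\beta)=\alpha+\beta>0
\end{equation}
in its interior, so its interior contains a vertex. Hence there are only finitely many segments $\gamma_1,\dots,\gamma_N$ from $x^*$ to $y^*$, in cyclic order at $x^*$; $N\ge6$. Their common length is $l=D$.

For a chart near $x^*$ put a triangle of $\mathcal T$ containing $x^*$ into standard position in the plane (one vertex at $0$, one edge on the positive real axis), together with the adjacent triangle if $x^*$ lies on an edge; do the same for $y^*$. A segment $\gamma_i$ crosses edges of $\mathcal T$ transversally or lies in the interior of one edge. In either case it lies in the interior of a strip of successively adjacent triangles of $\mathcal T$ which unfolds into the plane; if an end of $\gamma_i$ lies on an edge, both triangles at this edge are included in the strip. For $(\theta,x,y)$ near $(\theta^*,x^*,y^*)$ the straight line from $x$ to $y$ in the unfolded strip has length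
\[
l_i(\theta,x,y)=|M_i(\theta)y-x| ,
\]
where $M_i(\theta)$ is a rigid motion depending smoothly on $\theta$. So $l_i$ is smooth. By Arzel\`a--Ascoli, if $(\theta,x,y)$ is close to $(\theta^*,x^*,y^*)$, every segment from $x$ to $y$ on $P_\theta$ lies near some $\gamma_i$, hence in the $i$-th strip, hence is the straight line in its unfolding. In particular distinct segments belong to distinct $i$. Therefore, near $(\theta^*,x^*,y^*)$,
\begin{equation}\label{eq:Z}
Z\subset\bigcup_{\{i_1,\dots,i_6\}}\{l_{i_1}=\dots=l_{i_6}\},
\end{equation}
the union being over the $6$-subsets of $\{1,\dots,N\}$.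

\begin{lemma}\label{lem:onto}
The differential of $(l_1,\dots,l_N)$ at $(\theta^*,x^*,y^*)$ is onto $\mathbb R^N$.
\end{lemma}

\begin{proof}[Proof of Proposition~\ref{prop:null}, given Lemma~\ref{lem:onto}]
By the lemma, near $(\theta^*,x^*,y^*)$ each set $\{l_{i_1}=\dots=l_{i_6}\}$ is a submanifold of codimension $5$ in a manifold of dimension $\dim\Theta+4$. Its projection to $\Theta$ is the smooth image of a manifold of dimension $\dim\Theta-1$ and has measure zero. By \eqref{eq:Z}, countably many such neighborhoods cover $Z$.
\end{proof}

The rest of the section proves the lemma. Given $c\in\mathbb R^N$, we construct a smooth deformation of $P_{\theta^*}$ and of $x^*,y^*$ under which $\gamma_i$ becomes a geodesic of length $l+tc_i$. We deform the digons one at a time, keeping all cone angles. If a digon contains only one vertex $v$, of curvature $\omega$, this is easy: cut it along a segment from $x^*$ to $v$. The result is a quadrilateral with corners $y,x_0,v,x_1$, with angle $\beta$ at $y$, angle $2\pi-\omega$ at $v$ and $|x_0v|=|vx_1|$; so $v$ is the center of a rotation by the angle $\omega$ that takes $x_0$ to $x_1$. We may change the lengths of $yx_0$ and $yx_1$ at will,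 keeping the angle $\beta$, and then take for $v$ the center of the rotation by $\omega$ that takes the new $x_0$ to the new $x_1$. The same works in general.

\subsection{Cutting a digon}
Let $\Delta_i$ be the digon between $\gamma_i$ and $\gamma_{i+1}$ (indices modulo $N$), with angles $\alpha_i$ at $x^*$ and $\beta_i$ at $y^*$. Let $v_1,\dots,v_n$ be the vertices in its interior, $n\ge1$, and $\omega_j\in(0,2\pi)$ their curvatures. By \eqref{eq:GB}, $\sum\omega_j=\alpha_i+\beta_i$. Choose segments $s_j$ from $x^*$ to $v_j$.

\emph{The $s_j$ meet the $\gamma_k$ only at $x^*$.} As $v_j\ne y^*$ and $d(x^*,v_j)\le D=d(x^*,y^*)$, $s_j$ does not contain $y^*$; this is where we use that $x^*,y^*$ is a farthest pair. Suppose $s_j$ and $\gamma_k$ meet at a point other than $x^*$. It is interior to both, because $v_j\notin\gamma_k$ and $y^*\notin s_j$. They coincide up to this point, since otherwise exchanging initial parts gives a segment with a corner at a flat point; and for the same reason they coincide beyond it until $s_j$ reaches $y^*$ or $\gamma_k$ reaches $v_j$. Both are excluded.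

\emph{$s_j\cap s_k=\{x^*\}$ for $j\ne k$}, by the same argument, as neither contains a vertex in its interior.

So $s_j\setminus\{x^*\}$ lies in the interior of $\Delta_i$, and we can number the $s_j$ by their angle at $x^*$. Cutting $\Delta_i$ along the $s_j$ gives a disc $Q$ which is flat, as it has no vertices inside. It has geodesic sides and $2n+2$ consecutive corners $y,x_0,v_1,x_1,\dots,v_n,x_n$; see Figure~\ref{fig:digon}. Its angle at $y$ is $\beta_i$, its angle at $v_j$ is $2\pi-\omega_j$, and its angles at $x_0,\dots,x_n$ are positive with sum $\alpha_i$.

\begin{figure}[ht]
\centering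
\begin{tikzpicture}[scale=1.1]
\draw[thick] (0,0) .. controls (-1.9,0.8) and (-1.7,2.4) .. (0,3);
\draw[thick] (0,0) .. controls (1.9,0.8) and (1.7,2.4) .. (0,3);
\draw (0,0)--(-0.5,1.5);
\draw (0,0)--(0.5,1.4);
\fill (0,0) circle (1.5pt) node[below] {$x^*$};
\fill (0,3) circle (1.5pt) node[above] {$y^*$};
\fill (-0.5,1.5) circle (1.5pt) node[above] {$v_1$};
\fill (0.5,1.4) circle (1.5pt) node[above] {$v_2$};
\node at (-1.75,1.6) {$\gamma_i$};
\node at (1.85,1.6) {$\gamma_{i+1}$};
\node at (-0.5,0.75) {$s_1$};
\node at (0.55,0.7) {$s_2$};
\begin{scope}[xshift=6cm]
\draw[thick] (0,3)--(-2,0.32);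
\draw[thick] (0,3)--(2,0.32);
\draw (-2,0.32)--(-0.8,1.4)--(0,0)--(0.8,1.4)--(2,0.32);
\fill (0,3) circle (1.5pt) node[above] {$y$};
\fill (-2,0.32) circle (1.5pt) node[below] {$x_0$};
\fill (0,0) circle (1.5pt) node[below] {$x_1$};
\fill (2,0.32) circle (1.5pt) node[below] {$x_2$};
\fill (-0.8,1.4) circle (1.5pt) node[above] {$v_1$};
\fill (0.8,1.4) circle (1.5pt) node[above] {$v_2$};
\node at (-0.85,0.8) {$\omega_1$};
\node at (0.85,0.8) {$\omega_2$};
\end{scope}
\end{tikzpicture}
\caption{Left: a digon with two vertices $v_1,v_2$ inside and cuts $s_1,s_2$ from $x^*$. Right: the cut digon laid out in the plane. The point $x^*$ appears three times, as $x_0,x_1,x_2$; the rotation about $v_j$ by the curvature $\omega_j$ takes $x_{j-1}$ to $x_j$.}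
\label{fig:digon}
\end{figure}

Develop $Q$ into $\mathbb C$ (as an immersion) with $y=0$, and denote the developed corners by the same letters. Then $x_j=R_j(x_{j-1})$, where $R_j$ is the rotation about $v_j$ by $\pm\omega_j$, with one sign for all $j$.

\subsection{The new corners}
Put $y^t=0$ and
\[
x_0^t=(1+tc_i/l)\,x_0,\qquad x_n^t=(1+tc_{i+1}/l)\,x_n .
\]
Keep $v_j^t=v_j$ and $R_j$ for $j\ge2$, and put
\[
x_1^t=(R_n\cdots R_2)^{-1}x_n^t,\qquad x_j^t=R_j\cdots R_2\,x_1^t\quad(j\ge2),\qquad v_1^t=\frac{x_1^t-e^{\pm\mathrm i\omega_1}x_0^t}{1-e^{\pm\mathrm i\omega_1}} ,
\]
where $\mathrm i$ is the imaginary unit. The point $v_1^t$ is the center of the rotation by $\pm\omega_1$ that takes $x_0^t$ to $x_1^t$; it is defined because $0<\omega_1<2\pi$. Everything is smooth in $t$ and unchanged at $t=0$, and $|x_{j-1}^tv_j^t|=|v_j^tx_j^t|$ for all $j$.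

\subsection{The new metric}
Let $\mathcal K$ be a triangulation of $P_{\theta^*}$ by geodesic triangles, with $x^*$ and $y^*$ among its vertices, whose $1$-skeleton contains all $\gamma_i$, all cuts $s_j$ (of all digons) and all edges of $\mathcal T$. To find one, note that in each triangle of $\mathcal T$ there are finitely many straight pieces of these curves. Extend them to chords, which divide the triangle into convex cells; add division points on the boundaries of cells so that adjacent triangles match; and star each cell from an interior point.

Each cut digon $Q$ inherits a triangulation. Let the developed vertices of this triangulation move as follows: the corners move as above; a vertex on a side divides the deformed side in the same ratio as before; vertices in the interior of $Q$ stay fixed. For small $|t|$ the triangles of $Q$ remain nondegenerate with the same orientation and can be glued as before. The angle sum at an interior vertex is a multiple of $2\pi$ and continuous in $t$, so it stays $2\pi$; the triangles form a flat disc $Q^t$. The new lengths of the edges of $\mathcal K$ are smooth in $t$, and they agree on the two sides of each edge: on the cuts because $|x_{j-1}^tv_j^t|=|v_j^tx_j^t|$,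 and on $\gamma_i$ because both adjacent digons give this side the length $l+tc_i$, in both cases with the same ratios. So we obtain a polyhedral metric $P^t$ on the complex $\mathcal K$.

\emph{The cone angles are unchanged.} The angle of $Q^t$ at a boundary vertex is continuous in $t$ and determined modulo $2\pi$ by the developed boundary. Hence it stays $\pi$ at vertices inside sides and $2\pi-\omega_j$ at $v_j$, and it stays $\beta_i$ at $y$, as $x_0^t,x_n^t$ are positive multiples of $x_0,x_n$. A flat disc with $2n+2$ corners has angle sum $2\pi n$, so the angles at $x_0^t,\dots,x_n^t$ have sum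
\[
2\pi n-\sum_{j}(2\pi-\omega_j)-\beta_i=\sum_j\omega_j-\beta_i=\alpha_i .
\]
Every vertex of $\mathcal T$ is the end $v_j$ of a cut in exactly one digon. Thus $P^t$ has the same cone angles as $P_{\theta^*}$ at the vertices of $\mathcal T$. All other vertices of $\mathcal K$ are flat, including $x^*$ and $y^*$, where the angles sum to $\sum\alpha_i=2\pi$ and $\sum\beta_i=2\pi$; we now call these points $x_t$ and $y_t$. The $\gamma_i$ have become geodesics $\gamma_i^t$ from $x_t$ to $y_t$ of length $l+tc_i$.

\subsection{Return to $\mathcal T$}
It remains to see that $P^t$ is one of the $P_\theta$.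

\emph{Edges.} An edge $e$ of $\mathcal T$ is a path $w_0w_1\dots w_k$ in $\mathcal K$ whose ends are vertices of $\mathcal T$ and whose points $w_1,\dots,w_{k-1}$ are flat in all $P^t$. Lay out in the plane, one after the other, the stars of $w_1,\dots,w_{k-1}$ in $P^t$; consecutive ones share the two triangles at $w_iw_{i+1}$. If $k=1$, lay out the two triangles at $e$. The positions of all vertices are smooth in $t$. At $t=0$ the path $e$ is laid out as a straight segment, interior to the layout except for its ends, where the layout contains a positive sector on each side of it. So for small $|t|$ the straight segment between the positions of $w_0$ and $w_k$ stays in the layout. It gives a geodesic $e^t$ of $P^t$, close to $e$, with length smooth in $t$.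

\emph{Triangles.} For small $|t|$ the geodesics $e^t$ are simple and have disjoint interiors. Away from the vertices of $\mathcal T$ this holds because there distinct edges have positive distance. Near a vertex $w$, in a cone neighborhood of radius independent of $t$, the $e^t$ are radial with directions close to those of the edges $e$, which are distinct. So the $e^t$ form an embedded graph with the pattern of $\mathcal T$. Each complementary region is a flat disc without vertices inside, with three geodesic sides and corner angles close to those of a triangle of $\mathcal T$, hence in $(0,\pi)$. A flat disc with convex boundary develops injectively, so this region is a Euclidean triangle. Therefore $P^t=P_{\theta(t)}$ with $\theta(t)$ smooth and $\theta(0)=\theta^*$.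

\emph{Coordinates.} Let $\tau$ be the triangle of $\mathcal T$ used for the chart at $x^*$. Lay out in the plane the triangles of $\mathcal K$ in $\tau$, together with the layouts along the sides of $\tau$ (and along the relevant sides of the adjacent triangle, if it is used) that fit to them. The positions of the corners of $\tau$ and of $x_t$ are smooth in $t$, and so are the coordinates of $x_t$ in the standard position. The same holds for $y_t$.

\begin{proof}[Proof of Lemma~\ref{lem:onto}]
For small $|t|$ the geodesic $\gamma_i^t$ is close to $\gamma_i$, so it lies in the $i$-th strip and is the straight line in its unfolding. Hence $l_i(\theta(t),x_t,y_t)=l+tc_i$ for $i=1,\dots,N$. Differentiating at $t=0$ shows that $c$ is in the image of the differential. As $c\in\mathbb R^N$ was arbitrary, the differential is onto.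
\end{proof}

\section{Five balanced segments}\label{sec:good}

\begin{proposition}\label{prop:good}
Let $\theta\in\Theta$ be outside the projection of $Z$. Then $P_\theta$, realized in $\mathcal W$, is good. Hence good surfaces are dense in $\mathcal S\setminus\mathcal D$.
\end{proposition}

\begin{proof}
Let $x,y$ be a farthest pair of $P_\theta$; both points are flat. Let $D=d(x,y)$, and let $\gamma_j$, $j\in J$, be the segments joining them; $|J|\le5$. Write $u_j,v_j$ and $\mathbf w_j=(u_j,v_j)$, and let $R_j:T_x\to T_y$ be parallel transport along $\gamma_j$, so that $v_j=-R_ju_j$. By the balance lemma $0\in\operatorname{conv}\{\mathbf w_j\}$; we claim that $0$ is even an \emph{interior} point of $\operatorname{conv}\{\mathbf w_j\}$ in $\mathbb R^4$.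

If not, there is $\mathbf a=(a,b)\ne0$ with $\langle\mathbf w_j,\mathbf a\rangle\le0$ for all $j$: no length decreases to first order in this direction. We look at the exact lengths. For small $\tau>0$, every segment from $x+\tau a$ to $y+\tau b$ lies near some $\gamma_j$ and is straight in the unfolding along $\gamma_j$, so
\[
d(x+\tau a,y+\tau b)=\min_jl_j(\tau),\qquad l_j(\tau)=|Du_j+\tau(R_j^{-1}b-a)| ,
\]
and $l_j'(0)=\langle u_j,R_j^{-1}b-a\rangle=-\langle\mathbf w_j,\mathbf a\rangle\ge0$. If $\langle\mathbf w_j,\mathbf a\rangle<0$, then $l_j(\tau)>D$ for small $\tau$. If $\langle\mathbf w_j,\mathbf a\rangle=0$, then $l_j(\tau)=\sqrt{D^2+\tau^2|R_j^{-1}b-a|^2}\ge D$, with equality only if $R_ja=b$. Since $D$ is the diameter, the set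
\[
J_1=\{j:\langle\mathbf w_j,\mathbf a\rangle=0,\ R_ja=b\}
\]
is not empty, and for small $\tau$ the points $x+\tau a,y+\tau b$ form a farthest pair whose segments are exactly the parallel translates of the $\gamma_j$, $j\in J_1$. The balance lemma for this pair gives $0\in\operatorname{conv}\{\mathbf w_j:j\in J_1\}$. Since $\mathbf w_j\ne0$, $|J_1|\ge2$.

As $R_ja=b$ and $(a,b)\ne0$, we have $a\ne0$. An orientation-preserving isometry between planes is determined by the image of one nonzero vector, so all $R_j$, $j\in J_1$, coincide with one $R$, and $v_j=-Ru_j$. Let $\gamma_1,\dots,\gamma_k$ be the segments $\gamma_j$, $j\in J_1$, in counterclockwise order at $x$, and let $\Delta_i$ be the digon to the left of $\gamma_i$ and to the right of $\gamma_{i+1}$, with angles $\alpha_i$ at $x$ and $\beta_i$ at $y$, both in $(0,2\pi)$. The vector $v_i$ points backwards along $\gamma_i$, so at $y$ the digon $\Delta_i$ occupies the sector from $v_i$ \emph{clockwise} to $v_{i+1}$: $v_{i+1}$ is $v_i$ rotated clockwise by $\beta_i$. On the other hand $u_{i+1}$ is $u_i$ rotated counterclockwise by $\alpha_i$, and $v_i=-Ru_i$, $v_{i+1}=-Ru_{i+1}$, so $v_{i+1}$ is $v_i$ rotated \emph{counterclockwise}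 by $\alpha_i$. Hence $\beta_i=2\pi-\alpha_i$, and by \eqref{eq:GB} $\Delta_i$ has curvature $\alpha_i+\beta_i=2\pi$. The total curvature of the sphere is $4\pi$, so $k=2$. Now $0\in\operatorname{conv}\{\mathbf w_1,\mathbf w_2\}$ gives $u_2=-u_1$ and $v_2=-v_1$, so the surface is in $\mathcal D_0$, a contradiction.

So $0\in\operatorname{int}\operatorname{conv}\{\mathbf w_j\}\subset\mathbb R^4$. This requires $|J|\ge5$, hence $|J|=5$, and the five vectors span a $4$-simplex with $0$ in its interior. So $P_\theta$ is good. By Proposition~\ref{prop:null} such $\theta$ exist, and $\mathcal W\subset\mathcal S\setminus\mathcal D$ was an arbitrary nonempty open set.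
\end{proof}

\section{The category argument}\label{sec:category}

\begin{lemma}\label{lem:stable}
Let $P\in\mathcal S\setminus\mathcal D$ be good and $n\in\mathbb N$. There is an open neighborhood $\mathcal U_n(P)\subset\mathcal S\setminus\mathcal D$ of $P$ such that for $S\in\mathcal U_n(P)$ the set of segments joining any farthest pair of $S$ is a union of five nonempty pairwise disjoint classes of diameter less than $1/n$ in the Hausdorff metric.
\end{lemma}

\begin{proof}
Otherwise there are $S_k\to P$ and farthest pairs $(x_k,y_k)$ of $S_k$ violating this for every $k$. Pass to a subsequence with $(x_k,y_k)\to(x,y)$, a farthest pair of $P$, and let $\gamma_1,\dots,\gamma_5$ be its segments. By Lemma~\ref{lem:conv}, for large $k$ every segment from $x_k$ to $y_k$ is as close as we wish to one of the $\gamma_i$, and to only one of them; this yields five pairwise disjoint classes of diameter less than $1/n$. If for some $i$ the $i$-th class were empty for infinitely many $k$, Lemma~\ref{lem:balance} along that subsequence would put $0$ in the convex hull of at most four vertices of the simplex, which is impossible, as $0$ is an interior point. So for large $k$ all classes are nonempty,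 a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:five}]
The set $\mathcal S\setminus\mathcal D$ is open, and by Proposition~\ref{prop:ShD} it contains $S_h\in\mathcal U$. It remains to prove the statement about most surfaces.

For $n\in\mathbb N$ let $\mathcal G_n=\bigcup_P\mathcal U_n(P)$, the union over all good $P\in\mathcal S\setminus\mathcal D$. It is open, and by Proposition~\ref{prop:good} it is dense in $\mathcal S\setminus\mathcal D$. Let $S\in\bigcap_n\mathcal G_n$. By Lemma~\ref{lem:stable} every farthest pair of $S$ is joined by at least five segments. If some farthest pair were joined by at least six, the mutual Hausdorff distances of six of them would all be at least $1/n$ for some $n$, and two of the six would be in one of the five classes of diameter less than $1/n$, a contradiction. So every farthest pair of $S$ is joined by exactly five segments.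

Let $\mathcal V_n$ be the set of $S\in\mathcal S\setminus\mathcal D$ any two of whose farthest pairs, regarded as two-point sets, have Hausdorff distance less than $1/n$. By Lemma~\ref{lem:conv}(c), $\mathcal V_n$ is open. By Proposition~\ref{prop:unique} surfaces with a unique farthest pair are dense in $\mathcal S\setminus\mathcal D$, so $\mathcal V_n$ is dense there. For $S\in\bigcap_n(\mathcal G_n\cap\mathcal V_n)$, that is, for most $S\in\mathcal S\setminus\mathcal D$, the farthest pair is unique and is joined by exactly five segments.
\end{proof}

\begin{thebibliography}{9}

\bibitem{three}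
\emph{Points Joined By Three Shortest Paths On Convex Surfaces},
\texttt{https://www.ams.org/journals/proc/1995-123-11/S0002-9939-1995-1273530-9/}\\
\texttt{S0002-9939-1995-1273530-9.pdf}

\bibitem{Aronszajn}
Aronszajn,
Studia Math. 57 (1976).

\bibitem{BBI}
Burago, Burago, Ivanov,
\emph{A Course in Metric Geometry}.

\bibitem{Pogorelov}
Pogorelov,
\emph{Extrinsic Geometry of Convex Surfaces}.

\bibitem{Schneider}
Schneider,
\emph{Convex Bodies}.

\end{thebibliography}
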